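# Line bundles with $ab=0$ and the failure of symplectic rigidity for toric manifolds

## 1. Two $\mathbb{CP}^1$-bundles and the substitution $x\mapsto x'+a$

Let $B$ be a smooth projective toric variety of complex dimension $m$, and let $a,b\in H^2(B;\mathbb Z)$ be two classes with
$$ab=0 .$$
For $c\in H^2(B;\mathbb Z)$ write $L_c$ for the complex line bundle with $c_1(L_c)=c$. From $a,b$ we build two bundles of projective lines over $B$. Put
$$\Lambda=b-a,\qquad \Lambda'=a+b,\qquad M=P(\mathbb C\oplus L_\Lambda)\xrightarrow{\ \pi\ }B,\qquad \tilde M=P(\mathbb C\oplus L_{\Lambda'})\xrightarrow{\ \tilde\pi\ }B .$$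
Here $P(W)$ is the bundle whose points over $p\in B$ are the complex lines in $W_p$. All cohomology is integral unless another coefficient ring is written.

On $M$ there is the tautological line bundle $S\subset\pi^*(\mathbb C\oplus L_\Lambda)$, whose fiber at a line is that line. Let $x=c_1(S^*)$. Projecting $S$ to the two summands gives homomorphisms $S\to\mathbb C$ and $S\to\pi^*L_\Lambda$, that is, sections
$$s_1\in\Gamma(S^*),\qquad s_2\in\Gamma(S^*\otimes\pi^*L_\Lambda)\qquad\text{with no common zero.}\qquad(1)$$
They have no common zero because a nonzero vector of a line in $\mathbb C\oplus L_\Lambda$ has at least one nonzero component. So the rank-two bundle $S^*\oplus(S^*\otimes\pi^*L_\Lambda)$ has a nowhere-zero section, and its second Chern class vanishes: $x(x+\Lambda)=0$. On each fiber $x$ restricts to the generator of $H^2(\mathbb{CP}^1)$, so by Leray–Hirsch $H^*(M)$ is a free $H^*(B)$-module with basis $1,x$. Therefore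
$$H^*(M)=H^*(B)[x]/\big(x(x+\Lambda)\big),\qquad H^*(\tilde M)=H^*(B)[x']/\big(x'(x'+\Lambda')\big),$$
where $x'=c_1(S'^*)$ for the tautological bundle $S'$ on $\tilde M$.

Define $\psi:H^*(M)\to H^*(\tilde M)$ to be $H^*(B)$-linear and multiplicative with $\psi(x)=x'+a$. Then $\psi(x+\Lambda)=x'+a+(b-a)=x'+b$, and
$$(x'+a)(x'+b)=x'^2+(a+b)x'+ab=x'(x'+\Lambda')=0 .$$
So $\psi$ is well defined, and this is the place where $ab=0$ is used. The assignment $x'\mapsto x-a$ is also well defined, because $(x-a)(x+b)=x^2+(b-a)x-ab=x(x+\Lambda)=0$. It is inverse to $\psi$. Thus $\psi$ is an isomorphism of graded rings.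

It also matches Chern classes. The vertical tangent bundle of $M$ is $\mathrm{Hom}(S,\pi^*(\mathbb C\oplus L_\Lambda)/S)$. Adding $\mathrm{Hom}(S,S)=\mathbb C$ gives, topologically, $S^*\oplus(S^*\otimes\pi^* L_\Lambda)$. Hence $c(M)=c(B)(1+x)(1+x+\Lambda)$, and
$$\psi(c(M))=c(B)(1+x'+a)(1+x'+b)=c(B)(1+x')(1+x'+\Lambda')=c(\tilde M);$$
the middle equality holds because both products have first-order part $2x'+\Lambda'$ and second-order part $0$.

**Example.** Let $B=\mathbb{CP}^1$ with point class $t$, and $a=b=t$. Then $M=\mathbb{CP}^1\times\mathbb{CP}^1$ and $\tilde M=P(\mathbb C\oplus\mathcal O(2))$. The rings are $\mathbb Z[t,x]/(t^2,x^2)$ and $\mathbb Z[t,x']/(t^2,x'^2+2tx')$, and $\psi(x)=x'+t$ works since $(x'+t)^2=x'^2+2tx'=0$.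

## 2. Symplectic rigidity and three theorems

**Definition.** A *symplectic toric manifold* is a compact connected $2n$-dimensional manifold with a symplectic form $\omega$ and an effective Hamiltonian action of the torus $(S^1)^n$ with moment map $\phi$ to $\mathbb R^n$.

For instance, the round sphere rotated about an axis, with the height function as moment map, is a symplectic toric manifold of dimension $2$.

The construction of Section 1 serves to test the following statement, which is posed in "w/ Milena Pabiniak", https://medialibrary.uantwerpen.be/oldcontent/personalpage33566/files/Ascona2018/talks/talk-tolman.pdf.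

**Conjecture (Symplectic Rigidity).** Let $M,\tilde M$ be symplectic toric manifolds and $\psi:H^*(M)\to H^*(\tilde M)$ an isomorphism of graded rings with $[\omega]\mapsto[\tilde\omega]$. Then there is a symplectomorphism $f:\tilde M\to M$ with $f^*=\psi$.

The conjecture is false. These are the results to be proved.

**Theorem 1.** There are 8-dimensional symplectic toric manifolds $(M,\omega),(\tilde M,\tilde\omega)$ and a graded ring isomorphism $\psi:H^*(M)\to H^*(\tilde M)$ with $\psi[\omega]=[\tilde\omega]$ and $\psi(c(M))=c(\tilde M)$, such that no continuous $f:\tilde M\to M$ has $f^*=\psi$. Taking products, such examples exist in every dimension $2n\ge 8$.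

**Theorem 2.** For the same 8-dimensional $M,\tilde M$, no continuous map $\tilde M\to M$ induces an isomorphism on $H^*(\cdot;\mathbb Z)$. In particular $M,\tilde M$ are not homotopy equivalent, hence not diffeomorphic or symplectomorphic.

So in dimension 8 even the weaker statement "some symplectomorphism exists" fails. The third theorem says exactly what decides the question for the pairs of Section 1. The forms $\omega_N,\tilde\omega_N$ in it are constructed in Section 4.

**Theorem 3.** In the construction of Section 1, over any smooth projective toric $B$ with $a,b\in H^2(B)$ and $ab=0$, the following are equivalent: (i) $\psi$ is induced by a continuous map $\tilde M\to M$; (ii) $L_a\oplus L_b$ has a nowhere-zero section; (iii) for all large $N$, $\psi$ is induced by a symplectomorphism $(\tilde M,\tilde\omega_N)\to(M,\omega_N)$.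

No claim about the conjecture is made in dimensions 4 and 6.

## 3. Textbook facts about toric varieties and 4-manifolds

For a smooth projective toric variety $B$ with torus-invariant prime divisors $D_\rho$, we use the following. The cohomology $H^*(B;\mathbb Z)$ is torsion-free and lives in even degrees. Every line bundle is $\mathcal O(D)$ with $D$ torus-invariant, so it can be linearized, meaning that the torus action lifts to it; and every class in $H^2(B)$ is the first Chern class of a line bundle. Finally, for a suitable $r$ there is an isomorphism of complex bundles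
$$TB\oplus\mathbb C^r\cong\bigoplus_\rho\mathcal O(D_\rho),\qquad\text{so}\qquad c_1(B)=\sum_\rho D_\rho,\qquad p_1(B)=\sum_\rho D_\rho^2 .$$
For $\mathbb{CP}^2$ this reads $c_1=3h$, $p_1=3h^2$.

For a closed oriented smooth 4-manifold $X$ we use Hirzebruch's formula $\mathrm{sign}(X)=\frac13\int_X p_1(X)$ and Rokhlin's theorem: if $w_2(X)=0$, then $16$ divides $\mathrm{sign}(X)$. For example $\mathbb{CP}^2$ has $p_1=3h^2$ and signature $1$, and indeed $w_2(\mathbb{CP}^2)\ne0$.

If $Y$ is a smooth projective threefold, $Z\subset Y$ a smooth curve with normal bundle $\mathcal N$, and $e$ the class of the exceptional divisor of the blow-up of $Y$ along $Z$, then $H^2$ of the blow-up is $H^2(Y)\oplus\mathbb Ze$, and for $D,D'\in H^2(Y)$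
$$DD'e=0,\qquad De^2=-D\cdot Z,\qquad e^3=-\deg\mathcal N .\qquad(2)$$
To recall why: the exceptional divisor is $P(\mathcal N)\to Z$, and $e$ restricts to it as $c_1$ of the tautological bundle, that is, as $-\xi$ with $\xi^2+c_1(\mathcal N)\xi=0$ and $\xi$ of degree $1$ on the fibers. Integrating over $P(\mathcal N)$: $DD'e$ is the integral of a class pulled back from $H^4(Z)=0$; $De^2=\int D\cdot(-\xi)=-D\cdot Z$; and $e^3=\int\xi^2=-\deg\mathcal N$.

Moser's theorem is used in this form: if $\omega_r$, $r\in[0,1]$, is a smooth family of cohomologous symplectic forms on a compact manifold, then there is a diffeomorphism $\varphi$ isotopic to the identity with $\varphi^*\omega_0=\omega_1$.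

## 4. The toric symplectic forms $\omega_N$ and $\tilde\omega_N$

**Step 1: the torus action.** The aim is a torus of the right dimension, $m+1$. Let $T^m$ be the compact torus of $B$. It acts effectively on $B$, and its action lifts to $L_\Lambda$ and $L_{\Lambda'}$. Let a further $S^1$ scale the second summand of $\mathbb C\oplus L_\Lambda$ and of $\mathbb C\oplus L_{\Lambda'}$. Then $T^{m+1}=T^m\times S^1$ acts on $M$ and on $\tilde M$, and $\pi,\tilde\pi$ are equivariant. The actions are effective: an element acting trivially acts trivially on $B$, so it lies in $S^1$, and $S^1$ acts effectively on each fiber.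

**Step 2: closed invariant forms.** The aim is to represent the classes $x$ and $x'+a$ by invariant forms that are positive on fibers. Choose a $T^{m+1}$-invariant Hermitian metric on $\mathbb C\oplus L_\Lambda$. It induces an invariant metric on the holomorphic line bundle $S^*$, whose normalized curvature form $\Theta$ is closed, invariant, represents $x$, and restricts to a positive form (a Fubini–Study form) on each fiber. Let $\tilde\Theta$ be built in the same way on $\tilde M$; it represents $x'$. By averaging, choose a $T^m$-invariant Kähler form $k$ on $B$ and a $T^m$-invariant closed 2-form $\rho$ with $[\rho]=a$. Put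
$$\omega_N=\Theta+N\pi^*k,\qquad\tilde\omega_N=\tilde\Theta+\tilde\pi^*\rho+N\tilde\pi^*k .$$

**Step 3: nondegeneracy for large $N$.** We show that if $\Theta$ is any closed 2-form nondegenerate on the fibers, then $\Theta+N\pi^*k$ is symplectic for all large $N$. At a point, let $V$ be the vertical tangent space and $V^\perp$ its $\Theta$-orthogonal complement. Since $\Theta|_V$ is nondegenerate, the tangent space is $V\oplus V^\perp$, and $d\pi$ maps $V^\perp$ isomorphically to the tangent space of $B$. For $v\in V$, $w\in V^\perp$ we have $\Theta(v,w)=0$ and $\pi^*k(v,w)=0$, so $\Theta+N\pi^*k$ is block diagonal. The first block is $\Theta|_V$. The second is $\Theta|_{V^\perp}+N\pi^*k|_{V^\perp}$, where $\pi^*k|_{V^\perp}$ is nondegenerate; so it is nondegenerate as soon as $N$ exceeds the norm of the endomorphism of $V^\perp$ that relates $\Theta$ to $\pi^*k$. By compactness one $N$ works at all points. The form $\tilde\Theta+\tilde\pi^*\rho$ restricts to $\tilde\Theta$ on fibers, so the argument applies to both $\omega_N$ and $\tilde\omega_N$.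

**Step 4: moment maps.** It remains to see that the actions are Hamiltonian. If $\xi_1,\dots,\xi_{m+1}$ are the generating vector fields, each $\iota_{\xi_i}\omega_N$ is closed, hence exact since $H^1(M)=0$; write it as $d\mu_i$ up to the sign convention. Then $\omega_N(\xi_i,\xi_j)$ is constant because the $\xi_i$ commute, and it vanishes at a critical point of $\mu_i$, so it is $0$. Thus $(\mu_1,\dots,\mu_{m+1})$ is an invariant moment map. The same holds on $\tilde M$.

Hence for $N\gg0$ both $(M,\omega_N)$ and $(\tilde M,\tilde\omega_N)$ are symplectic toric manifolds of dimension $2m+2$, and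
$$\psi[\omega_N]=\psi(x)+N[k]=x'+a+N[k]=[\tilde\omega_N].\qquad(3)$$

## 5. Maps inducing $\psi$ are nowhere-zero sections of $L_a\oplus L_b$

**Lemma A.** If a continuous $f:\tilde M\to M$ has $f^*=\psi$, then $L_a\oplus L_b$ has a nowhere-zero section.

*Proof.* Pull back (1) by $f$. The line bundles $f^*S^*$ and $f^*(S^*\otimes\pi^*L_\Lambda)$ have first Chern classes $\psi(x)=x'+a$ and $\psi(x+\Lambda)=x'+b$, and they carry sections without common zeros. Now let $\sigma:B\to\tilde M$ be the section of $\tilde\pi$ that picks the line $\mathbb C\subset\mathbb C\oplus L_{\Lambda'}$. Then $\sigma^*S'$ is trivial, so $\sigma^*x'=0$, and the two classes restrict to $a$ and $b$. Line bundles are classified by $c_1$, so we have obtained sections of $L_a$ and $L_b$ without common zeros. $\square$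

**Proof of Theorem 3.** (iii)$\Rightarrow$(i) is immediate, and (i)$\Rightarrow$(ii) is Lemma A. It remains to show (ii)$\Rightarrow$(iii).

**Step 1: a diffeomorphism.** The aim is to turn the section into a map $f$ with $f^*=\psi$. Approximating, we may take the nowhere-zero section smooth. It spans a trivial line subbundle of $L_a\oplus L_b$ whose complement has first Chern class $a+b$. So there are isomorphisms of smooth complex bundles
$$\mathbb C\oplus L_{a+b}\cong L_a\oplus L_b= L_a\otimes(\mathbb C\oplus L_{b-a}).$$
Tensoring with a line bundle does not change the lines, so $P(L_a\otimes(\mathbb C\oplus L_{b-a}))=M$, but the tautological bundle becomes $S\otimes\pi^*L_a$. We get a diffeomorphism $f:\tilde M\to M$ over $\mathrm{id}_B$ with $S'\cong f^*S\otimes\tilde\pi^*L_a$. First Chern classes give $-x'=-f^*x+a$, that is, $f^*x=x'+a$. As $f$ covers the identity, $f^*$ is $H^*(B)$-linear, so $f^*=\psi$.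

**Step 2: a path of symplectic forms.** We now correct $f$ to a symplectomorphism. On fibers $f$ is projective-linear, so $f^*\Theta$ is positive on fibers. Hence the forms
$$\Theta_r=(1-r)f^*\Theta+r(\tilde\Theta+\tilde\pi^*\rho),\qquad r\in[0,1],$$
are positive on fibers. By Step 3 of Section 4, with a bound uniform in $r$ by compactness, all $\Theta_r+N\tilde\pi^*k$ are symplectic for $N\gg0$. The path starts at $f^*\omega_N$ (because $\pi f=\tilde\pi$) and ends at $\tilde\omega_N$. Its members are cohomologous, since $[f^*\Theta]=x'+a=[\tilde\Theta+\tilde\pi^*\rho]$.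

**Step 3: Moser.** Moser's theorem gives $\varphi$ isotopic to the identity with $\varphi^*f^*\omega_N=\tilde\omega_N$. Then $f\circ\varphi$ is a symplectomorphism $(\tilde M,\tilde\omega_N)\to(M,\omega_N)$, and $(f\circ\varphi)^*=\varphi^*f^*=\psi$. $\blacksquare$

## 6. Where $c_2=0$ suffices, and the 6-cell where it stops

By Theorem 3 we must decide whether a sum of two line bundles with $c_2=ab=0$ has a nowhere-zero section. The natural first attempt is to prove that it always does. The bundles $L_a\oplus L_b$ and $\mathbb C\oplus L_{a+b}$ have the same Chern classes, and one hopes to extend a section cell by cell.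

Over $B=\mathbb{CP}^1$ this works, even explicitly in the example of Section 1: the pair of homogeneous coordinates $(z_0,z_1)$ is a nowhere-zero section of $\mathcal O(1)\oplus\mathcal O(1)$. For general $a,b$ on $\mathbb{CP}^1$ a rank-two complex bundle has real rank $4>2$, so a generic section has no zero.

Over a toric surface it works too. The unit vectors of $L_a\oplus L_b$ form an $S^3$-bundle. The only obstruction to a section over a 4-dimensional complex lies in $H^4(B;\pi_3(S^3))=H^4(B;\mathbb Z)$, and it is the Euler class $c_2=ab=0$. So for $m\le2$ the map $\psi$ is always induced by a symplectomorphism when $N$ is large, and this construction gives no counterexample.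

Over a toric threefold there are two further obstruction groups. The vanishing of $c_2$ gives a section over the 4-skeleton. The next group is $H^5(B;\pi_4(S^3))=H^5(B;\mathbb Z/2)=0$, so after a change on the 4-skeleton there is a section over the 5-skeleton. The last group is
$$H^6(B;\pi_5(S^3))=H^6(B;\mathbb Z/2)=\mathbb Z/2 ,$$
and nothing said so far makes this obstruction vanish. Here the attempt stops. Chern classes cannot settle the matter, since $\psi$ already matches all of them. This remark is not used in the proof; it tells us that the threefold case is the first one to examine, and that a mod 2 invariant is wanted.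

Not every threefold is useful. On $\mathbb{CP}^3$ the condition $ab=0$ forces $a=0$ or $b=0$. Then one summand of $L_a\oplus L_b$ is trivial and there is a nowhere-zero section.

## 7. The zero set of one section is a spin 4-manifold

The invariant comes from looking at the zero set $X$ of the $L_a$-component alone. Along $X$ the other component has no zeros, so $L_b|_X$ is trivial. If $a+b\equiv w_2(B)$, this makes $X$ spin, and Rokhlin's theorem constrains a number that depends on $a$ only.

**Lemma B.** Let $\dim_{\mathbb C}B=3$, $a,b\in H^2(B;\mathbb Z)$, $a+b\equiv w_2(B)\pmod 2$. If $L_a\oplus L_b$ has a nowhere-zero section, then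
$$\tfrac13\int_B\big(p_1(B)\,a-a^3\big)\equiv0\pmod{16}.$$

*Proof.* Being nowhere zero is an open condition on the compact manifold $B$, so we may perturb to smooth sections $(u,v)$ without common zeros, with $u$ transverse to $0$. Then $X=u^{-1}(0)$ is a closed 4-manifold, Poincaré dual to $a$, and $TB|_X\cong TX\oplus L_a|_X$. Since $L_a$ is complex and $B$ is oriented, $X$ is oriented. Since $v\ne0$ on $X$, $b|_X=0$. Therefore
$$w_2(X)=(w_2(B)-a)|_X=b|_X=0\pmod2 .$$
Rationally $p_1(X)=(p_1(B)-a^2)|_X$, so by Hirzebruch's formula
$$\mathrm{sign}(X)=\tfrac13\int_X(p_1(B)-a^2)|_X=\tfrac13\int_B\big(p_1(B)a-a^3\big).$$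
Rokhlin's theorem, applied to each component of $X$, says that $16$ divides this number. $\square$

**Example.** On $\mathbb{CP}^3$ take $a=4h$, $b=0$. Here $w_2=0$ and $p_1=4h^2$, so the hypotheses hold, and the number is $\frac13(16-64)=-16$, the signature of a quartic surface.

To disprove the conjecture we therefore want a toric threefold with $ab=0$, $a+b\equiv w_2(B)$, and a number not divisible by $16$.

## 8. Products of a toric surface with $\mathbb{CP}^1$ satisfy the congruence

One would first try $B=G\times\mathbb{CP}^1$ with $G$ a toric surface, whose intersection form we call $q$. It is worth seeing that Lemma B never rules anything out there. Let $t$ be the point class of $\mathbb{CP}^1$, $a=d_1+\tau_1t$ and $b=d_2+\tau_2t$ with $d_i\in H^2(G)$. Since $w_2(B)=w_2(G)$, $p_1(B)\cdot a=3\,\mathrm{sign}(G)\tau_1$ and $a^3=3\tau_1q(d_1)$, the number in Lemma B is $\tau_1(\mathrm{sign}(G)-q(d_1))$. The condition $ab=0$ says $d_1\cdot d_2=0$ and $\tau_1d_2+\tau_2d_1=0$.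

If $\tau_1=0$, the number is $0$. If $\tau_1\ne0=\tau_2$, then $d_2=0$, so $b=0$ and $L_b$ is trivial; when $a+b\equiv w_2(B)$, Lemma B itself shows that the number is divisible by $16$. Suppose $\tau_1,\tau_2\neq0$ and write $\tau_1=kr$, $\tau_2=-kl$ with $k>0$ and $\gcd(r,l)=1$. Then $r d_2=l d_1$, so $d_1=r\delta$ and $d_2=l\delta$ for some $\delta\in H^2(G)$, and $d_1\cdot d_2=0$ gives $q(\delta)=0$. The number is $kr\,\mathrm{sign}(G)$. The condition $a+b\equiv w_2(G)$ says that $(r+l)\delta$ reduces to $w_2(G)$ and that $k(r-l)$ is even. If $r+l$ is even, then $w_2(G)=0$, and $16$ divides $\mathrm{sign}(G)$ by Rokhlin. If $r+l$ is odd, then $k$ is even, and $\mathrm{sign}(G)\equiv q((r+l)\delta)=0\pmod 8$, since the square of a characteristic vector of a unimodular form is congruent to the signature mod $8$. In both cases the number is divisible by $16$.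

A blow-up along a curve changes the cubic form on $H^2$ and avoids this.

## 9. The toric threefold $B$

**Step 1: the surface $G$.** The aim is a toric surface with an invariant curve $C$ that is a difference of two orthogonal classes. Let $\ell\subset\mathbb{CP}^2$ be a torus-invariant line. Blow up a fixed point on $\ell$, and then three more times the intersection point of the proper transform of $\ell$ with the latest exceptional curve. In the fan of $\mathbb{CP}^2$ with rays $(1,0),(0,1),(-1,-1)$ and $\ell$ belonging to $(0,1)$, this inserts successively $(1,1),(1,2),(1,3),(1,4)$. So $G$ has the seven rays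
$$(1,0),(1,1),(1,2),(1,3),(1,4),(0,1),(-1,-1).$$
With $H$ the pullback of the line class and $E_i$ the total exceptional classes, $H^2(G)=\langle H,E_1,\dots,E_4\rangle$ with form $q=\mathrm{diag}(1,-1,-1,-1,-1)$. Put
$$E:=E_1+E_2+E_3+E_4,\qquad C:=H-E .$$
The toric curves are
$$H,\quad H-E_1,\quad E_1-E_2,\quad E_2-E_3,\quad E_3-E_4,\quad E_4,\quad C .$$
They belong to the rays $(-1,-1),(1,0),(1,1),(1,2),(1,3),(1,4),(0,1)$ in this order, and $C$ is the proper transform of $\ell$. Their self-intersections are $1,0,-2,-2,-2,-1,-3$, with sum $-9$. We record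
$$q(H)=1,\quad q(E)=-4,\quad H\cdot E=0,\quad H\cdot C=1,\quad E\cdot C=4,\quad q(C)=-3 .$$

**Step 2: the blow-up and its cubic form.** Let $B$ be the blow-up of $G\times\mathbb{CP}^1$ along the torus-invariant curve $C\times\{0\}$, whose normal bundle is $\mathcal O(-3)\oplus\mathcal O$. It is a smooth projective toric threefold. Let $t$ be the pullback of the point class of $\mathbb{CP}^1$ and $e$ the exceptional class. Then
$$H^2(B)=H^2(G)\oplus\mathbb Zt\oplus\mathbb Ze ,$$
of rank $7$. We want all triple products. For $D,D'\in H^2(G)$, (2) gives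
$$DD't=D\cdot D',\quad t^2=0,\quad te=0,\quad DD'e=0,\quad De^2=-D\cdot C,\quad e^3=3,$$
where $te=0$ because $t$ is represented by a divisor $G\times\{pt\}$ with $pt\ne0$, disjoint from the exceptional divisor. Triple products of classes from $H^2(G)$ vanish. Hence for $D_i=d_i+\tau_it+\varepsilon_ie$ with $d_i\in H^2(G)$,
$$D_1D_2D_3=\tau_1\,d_2\cdot d_3+\tau_2\,d_1\cdot d_3+\tau_3\,d_1\cdot d_2-\varepsilon_1\varepsilon_2\,d_3\cdot C-\varepsilon_1\varepsilon_3\,d_2\cdot C-\varepsilon_2\varepsilon_3\,d_1\cdot C+3\varepsilon_1\varepsilon_2\varepsilon_3,\qquad(4)$$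
and for $D=d+\tau t+\varepsilon e$
$$F(D):=D^3=3\Phi(D),\qquad\Phi(D)=\tau q(d)-\varepsilon^2(d\cdot C)+\varepsilon^3.\qquad(5)$$

**Step 3: characteristic classes.** We need $w_2(B)$ and the pairing with $p_1(B)$. The divisors $C\times\mathbb{CP}^1$ and $G\times\{0\}$ contain the blown-up curve and lose one $e$; the others do not contain it. So the ten toric divisors of $B$ are
$$H,\;H-E_1,\;E_1-E_2,\;E_2-E_3,\;E_3-E_4,\;E_4,\;C-e,\;t,\;t-e,\;e .$$
Their sum is $c_1(B)=3H-E+2t-e$, hence
$$w_2(B)\equiv H+E+e\pmod 2 .$$
Let $g$ be the pullback of the generator of $H^4(G)$. The squares of the divisors from $G$ sum to $-9g$ before the correction by $e$. Moreover $(C-e)^2=C^2-2Ce+e^2$ and $(t-e)^2=e^2$. So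
$$p_1(B)=-9g-2Ce+3e^2 .$$
For $D=d+\tau t+\varepsilon e$ we have $g\cdot D=\tau$, $Ce\cdot D=-\varepsilon\,q(C)=3\varepsilon$, and $e^2\cdot D=-d\cdot C+3\varepsilon$. Therefore
$$p_1(B)\cdot D=-9\tau-6\varepsilon-3d\cdot C+9\varepsilon=-9\tau-3\,d\cdot C+3\varepsilon.\qquad(6)$$

## 10. The classes $a,b$ and the proof of Theorem 1

Let $a=d_1+\tau_1t+\varepsilon_1e$, $b=d_2+\tau_2t+\varepsilon_2e$. By Poincaré duality and torsion-freeness, $ab=0$ if and only if $abD=0$ for all $D=d+\tau t+\varepsilon e$. By (4),
$$abD=(\tau_1d_2+\tau_2d_1-\varepsilon_1\varepsilon_2C)\cdot d+\tau\,d_1\cdot d_2+\varepsilon\,(3\varepsilon_1\varepsilon_2-\varepsilon_1\,d_2\cdot C-\varepsilon_2\,d_1\cdot C).$$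
So $ab=0$ is equivalent to three equations:
$$\tau_1d_2+\tau_2d_1=\varepsilon_1\varepsilon_2C,\qquad d_1\cdot d_2=0,\qquad \varepsilon_1\,d_2\cdot C+\varepsilon_2\,d_1\cdot C=3\varepsilon_1\varepsilon_2 .$$
The splitting $C=H-E$ with $H\cdot E=0$ suggests $d_1=H$, $d_2=E$. Put
$$a=H-2t+e,\qquad b=E+2t+2e ,$$
so $(\tau_1,\varepsilon_1)=(-2,1)$ and $(\tau_2,\varepsilon_2)=(2,2)$. The first equation reads $-2E+2H=2C$, the second $H\cdot E=0$, the third $1\cdot4+2\cdot1=6$. All hold, so
$$ab=0 .$$
Also $a+b=H+E+3e\equiv H+E+e\equiv w_2(B)\pmod2$. Finally, by (5) and (6),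
$$a^3=3\big((-2)\cdot1-1\cdot1+1\big)=-6,\qquad p_1(B)\,a=18-3+3=18,$$
$$\tfrac13\big(p_1(B)a-a^3\big)=\tfrac13(18+6)=8.\qquad(7)$$

**Proof of Theorem 1.**

**Step 1: dimension 8.** We combine the pieces. Apply Sections 1 and 4 to this $B,a,b$, fix $N$ large, and put $\omega=\omega_N$, $\tilde\omega=\tilde\omega_N$. Then $M,\tilde M$ are symplectic toric manifolds of real dimension $8$, and $\psi$ is a graded ring isomorphism with $\psi(c(M))=c(\tilde M)$ by Section 1 and $\psi[\omega]=[\tilde\omega]$ by (3). If a continuous $f:\tilde M\to M$ had $f^*=\psi$, then $L_a\oplus L_b$ would have a nowhere-zero section by Lemma A. Lemma B and (7) would then give $8\equiv0\pmod{16}$, which is false. (Geometrically, there would be a closed spin 4-manifold of signature $8$.)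

**Step 2: higher dimensions.** For $2n>8$ we multiply by a fixed factor. Let $Y=\mathbb{CP}^{n-4}$ with a toric symplectic form $\omega_Y$. Then $M\times Y$ and $\tilde M\times Y$ are symplectic toric manifolds of dimension $2n$. By Künneth, $\psi\otimes\mathrm{id}$ is an isomorphism of their cohomology rings, and it matches the symplectic classes and the Chern classes. If $f^*=\psi\otimes\mathrm{id}$ for a continuous $f$, consider
$$\tilde M\times\{pt\}\hookrightarrow\tilde M\times Y\xrightarrow{\ f\ }M\times Y\to M .$$
On cohomology it sends $\alpha$ to $\alpha\otimes1$, then to $\psi(\alpha)\otimes1$, then to $\psi(\alpha)$. So it would induce $\psi$, contrary to Step 1. $\blacksquare$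

This disproves the conjecture in every dimension $2n\ge8$.

## 11. Automorphisms of the cubic form of $B$

For Theorem 2 we must exclude every map inducing some isomorphism on cohomology, not only $\psi$. Lemma B will be used again, so we must know how far an unknown isomorphism can disturb the numbers $D^3$ and $p_1(B)\cdot D$. The first are preserved by Poincaré duality. The second are not obviously preserved, because a homotopy equivalence need not respect $p_1$. The next lemma says that here the cubic form alone forces it.

**Lemma C.** Let $h\in\mathrm{Aut}_{\mathbb Z}(H^2(B))$ satisfy $F\circ h=F$. Then $h(t)=t$, $h(e)=e$, $h(H^2(G))=H^2(G)$, and $h(d)\cdot C=d\cdot C$ for all $d\in H^2(G)$. Hence $p_1(B)\cdot h(D)=p_1(B)\cdot D$ for all $D\in H^2(B)$. Moreover $F$ is irreducible over $\mathbb C$.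

*Proof.* **Step 1: the singular locus of $\Phi=0$.** It is canonically attached to $F$, so $h$ must preserve it. In $\mathbb P(H^2(B;\mathbb C))=\mathbb P^6$, differentiating (5) in $\tau$, $d$, $\varepsilon$, and using that $q$ is nondegenerate, the singular points are given by
$$q(d)=0,\qquad 2\tau d=\varepsilon^2C,\qquad -2\varepsilon\,d\cdot C+3\varepsilon^2=0 .$$
If $\varepsilon\ne0$, the second equation forces $\tau\ne0$ and $d=\varepsilon^2C/2\tau$. Then $q(d)=-3\varepsilon^4/4\tau^2\ne0$, a contradiction. So $\varepsilon=0$, and the equations become $\tau d=0$, $q(d)=0$. Hence the singular locus is the union of the point $[t]$ and the quadric $\{q=0\}$ in $\mathbb P(H^2(G;\mathbb C))=\mathbb P^4$. The quadric is smooth and irreducible of dimension $3$, since $q$ has rank $5$. It spans $\mathbb P^4$: were it contained in a hyperplane, it would equal that hyperplane by dimension, which a quadric of rank $5$ does not. The point $[t]$ does not lie on it, so it is the only isolated point of the singular locus.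

**Step 2: irreducibility.** A reducible cubic has a linear factor, say $F=L\cdot Q$. All points of $\{L=Q=0\}$ are singular, and this set has dimension at least $4$ in $\mathbb P^6$. By Step 1 the singular locus has dimension $3$. So $F$ is irreducible.

**Step 3: $h$ on $t$ and on $H^2(G)$.** By Step 1, $h$ fixes $[t]$ and preserves the quadric, hence its span. So $h(t)=\lambda t$ with $\lambda=\pm1$, because $h$ is invertible over $\mathbb Z$. Also $h$ and $h^{-1}$ preserve $H^2(G;\mathbb C)\cap H^2(B;\mathbb Z)=H^2(G)$. On $H^2(G)$ the forms $q\circ h$ and $q$ are irreducible with the same zero set, so $q\circ h=\mu q$, and $\mu=q(h(H))$ is an integer. Comparing determinants of Gram matrices gives $(\det h|_{H^2(G)})^2=\mu^5$, so $\mu^5=1$ and $\mu=1$. Comparing $\Phi(\tau t+d)=\tau q(d)$ with $\Phi(h(\tau t+d))=\lambda\tau q(d)$ gives $\lambda=1$.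

**Step 4: $h$ on $e$.** Write $h(e)=\nu e+d_0+\tau_0t$. Then
$$\Phi\big(h(\tau t+d+\varepsilon e)\big)=(\tau+\varepsilon\tau_0)\,q(hd+\varepsilon d_0)-\nu^2\varepsilon^2(hd+\varepsilon d_0)\cdot C+\nu^3\varepsilon^3,$$
and this equals $\tau q(d)-\varepsilon^2d\cdot C+\varepsilon^3$ identically. The terms in $\tau\varepsilon$ give $2\,hd\cdot d_0=0$ for all $d$, so $d_0=0$ because $h$ maps $H^2(G)$ onto itself and $q$ is nondegenerate. The terms of degree $1$ in $\varepsilon$ and $2$ in $d$ give $\tau_0q(hd)=0$, so $\tau_0=0$. The $\varepsilon^3$ term gives $\nu^3=1$, so $\nu=1$. The $\varepsilon^2$ term gives $hd\cdot C=d\cdot C$.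

The statement on $p_1(B)$ now follows from (6), since $h$ changes none of $\tau$, $\varepsilon$, $d\cdot C$. $\square$

## 12. No map $\tilde M\to M$ is a cohomology isomorphism

**Proof of Theorem 2.** Let $B,a,b,M,\tilde M$ be as in Section 10.

**Step 1: the quartic form on $H^2$.** The aim is a form on $H^2(M)$ that remembers $H^2(B)$ and $F$. Put $y=x+\Lambda/2$ and $y'=x'+\Lambda'/2$, rational classes. Completing the square in $x(x+\Lambda)=0$ and using $ab=0$,
$$y^2=\tfrac14\Lambda^2=\tfrac14(a^2+b^2)=\tfrac14\Lambda'^2=y'^2=:A\in H^4(B;\mathbb Q),$$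
and $\psi(y)=x'+a+\frac12(b-a)=y'$. For $\beta\in H^2(B;\mathbb Q)$ write $A(\beta)=\int_BA\beta$. In $(sy+\beta)^4$ the terms $y^4=A^2$, $y^2\beta^2=A\beta^2$ and $\beta^4$ vanish, since they come from $H^8(B;\mathbb Q)=0$. Further $y^3\beta=yA\beta$, and $y$ has integral $1$ on the fibers. So
$$V(sy+\beta):=\int_M(sy+\beta)^4=4s\,\Xi,\qquad\Xi=F(\beta)+s^2A(\beta).\qquad(8)$$
The same formula holds on $\tilde M$ with $y'$ in place of $y$. Thus $\int_{\tilde M}\psi(z)^4=V(z)$ for $z\in H^2(M;\mathbb Q)$.

The cubic $\Xi$ is irreducible over $\mathbb C$: in a factorization into forms of positive degree, restricting to $s=0$ would give such a factorization of $\Xi|_{s=0}=F$, which is nonzero and irreducible by Lemma C. So, up to scalars, $s$ is the only linear factor of $V$.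

**Step 2: an unknown isomorphism preserves $s$ up to sign.** Suppose $f:\tilde M\to M$ induces an isomorphism on $H^*(\cdot;\mathbb Z)$. Put $R=\psi^{-1}f^*$ on $H^2(M)$, an automorphism over $\mathbb Z$. On $H^8$ the map $f^*$ multiplies integrals by some $\kappa=\pm1$, so
$$V(Rz)=\int_{\tilde M}(f^*z)^4=\kappa V(z).$$
Since $s\circ R$ is a linear factor of $V\circ R=\kappa V$, Step 1 gives $s\circ R=cs$. An element $nx+\beta\in H^2(M)$ equals $ny+(\beta-\frac n2\Lambda)$, so $s(H^2(M))=\mathbb Z$ and therefore $c=\pm1$. Cancelling $s$ in $V\circ R=\kappa V$ gives $\Xi\circ R=\kappa c\,\Xi$. Also $R$ and $R^{-1}$ preserve $\ker s=H^2(B)$. Write $g_0=R|_{H^2(B)}\in\mathrm{Aut}_{\mathbb Z}(H^2(B))$ and $R(y)=cy+\eta$ with $\eta\in H^2(B;\mathbb Q)$.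

**Step 3: $\eta=0$.** We compare coefficients in
$$F(g_0\beta+s\eta)+s^2A(g_0\beta+s\eta)=\kappa c\big(F(\beta)+s^2A(\beta)\big).$$
The part linear in $s$ gives $3\,\eta\cdot(g_0\beta)^2=0$ for all $\beta$. Since $g_0$ is surjective, $\eta\cdot\beta^2=0$ for all $\beta$. With $\eta=\tau_0t+d_0+\varepsilon_0e$ and $\beta=\tau t+d+\varepsilon e$, (4) turns this into
$$\tau_0q(d)+2\tau\,d\cdot d_0-\varepsilon^2d_0\cdot C-2\varepsilon\varepsilon_0\,d\cdot C+3\varepsilon^2\varepsilon_0\equiv0 .$$
The $q(d)$ term gives $\tau_0=0$, the $\tau$ term gives $d_0=0$, and then the $\varepsilon^2$ term gives $\varepsilon_0=0$. So $\eta=0$ and $R(y)=cy$.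

**Step 4: $g_0$ is, up to sign, an automorphism of $F$.** Setting $s=0$ gives $F\circ g_0=\kappa c\,F$. Put $h=\kappa c\,g_0$. As $F$ is cubic, $F\circ h=(\kappa c)^3\,\kappa c\,F=F$, so Lemma C applies to $h$.

**Step 5: back to two line bundles on $B$.** We repeat the argument of Lemma A. We have $f^*=\psi R$ on $H^2(M)$, so $f^*(y)=cy'$ and $f^*(\Lambda)=g_0\Lambda=\kappa c\,h\Lambda$. From $x=y-\Lambda/2$ and $x+\Lambda=y+\Lambda/2$,
$$c\,f^*(x)=y'-\tfrac{\kappa}{2}h\Lambda,\qquad c\,f^*(x+\Lambda)=y'+\tfrac{\kappa}{2}h\Lambda .$$
Pull back (1) by $f$. If $c=-1$, replace both line bundles by their complex conjugates; this changes the sign of $c_1$ and keeps the zero sets of the sections. Then restrict along $\sigma:B\to\tilde M$, where $\sigma^*y'=\Lambda'/2$. Whatever the sign of $\kappa$, the resulting pair of line bundles has, in some order, the classes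
$$P=\tfrac12(\Lambda'-h\Lambda),\qquad Q=\tfrac12(\Lambda'+h\Lambda),$$
which are integral since they are first Chern classes. These line bundles have sections without common zeros, so $L_P\oplus L_Q$ has a nowhere-zero section and $PQ=0$. Moreover $P+Q=\Lambda'=a+b\equiv w_2(B)\pmod2$. So Lemma B applies to $(P,Q)$.

**Step 6: the number for $P$.** We compute it without knowing $h$. By (5) and (6),
$$b^3=3\big(2\cdot(-4)-4\cdot4+8\big)=-48,\qquad p_1(B)\,b=-18-12+6=-24 .$$
Together with $a^3=-6$, $p_1(B)a=18$ and $ab=0$,
$$\Lambda'^3=a^3+b^3=-54,\qquad\Lambda^3=b^3-a^3=-42,\qquad p_1(B)\Lambda'=-6,\qquad p_1(B)\Lambda=-42 .$$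
Since $PQ=0$, $\Lambda'^3=(P+Q)^3=P^3+Q^3$ and $(h\Lambda)^3=(Q-P)^3=Q^3-P^3$. By Lemma C, $(h\Lambda)^3=\Lambda^3$ and $p_1(B)\cdot h\Lambda=p_1(B)\cdot\Lambda$. Hence
$$P^3=\tfrac12\big(\Lambda'^3-\Lambda^3\big)=\tfrac12(-54+42)=-6,\qquad p_1(B)P=\tfrac12\big(-6+42\big)=18,$$
and $\frac13\big(p_1(B)P-P^3\big)=8\not\equiv0\pmod{16}$. This contradicts Lemma B, so no such $f$ exists.

**Step 7: homotopy equivalence.** If $M$ and $\tilde M$ were homotopy equivalent, there would be a homotopy equivalence $\tilde M\to M$, and it would induce an isomorphism on $H^*(\cdot;\mathbb Z)$. So they are not homotopy equivalent, and in particular they are neither diffeomorphic nor symplectomorphic. $\blacksquare$
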